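\title{Roots of multivariate real polynomials from parallel all-or-unique choice}

\begin{abstract}
Finding a root in the unit cube of a real polynomial whose coefficients are given by rational approximations is not computable, and Weihrauch reducibility measures how much help the task needs. We show that finitely many parallel calls to all-or-unique choice $\mathrm{AoUC}_{[0,1]}$ suffice in any number of variables, and that the problem is Weihrauch equivalent to $\mathrm{AoUC}_{[0,1]}^*$. More generally, selecting a point in a fiber of a closed set $S\subseteq\mathbb R^N\times[0,1]^n$ that is semialgebraic over $\mathbb Q$ reduces to $N$ parallel calls, and for every $N$ there is such a set for which $N-1$ calls do not suffice. The proof asks the oracle for correction maps instead of points and composes the answers. It also characterizes the problems reducible to $k$ parallel calls.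
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An algorithm receives a real number as a sequence of rational approximations, so it can never confirm that the number is zero. This makes root finding non-computable even for a linear polynomial with a promised root in $[0,1]$. We determine how much non-computable help is needed to find a root in $[0,1]^n$ of a polynomial in $n$ variables. The point at issue is whether the help can be requested all at once, or whether later requests have to depend on earlier answers.

\subsection{Names, realizers and reductions}

A partial map $F$ from $\mathbb N^{\mathbb N}$ to $\mathbb N^{\mathbb N}$ is \emph{computable} if there is an algorithm that reads $p\in\operatorname{dom}F$ entry by entry and writes $F(p)$ entry by entry. Such a map is continuous: each entry of the output is fixed by finitely many entries of the input. A \emph{represented space} is a set $X$ with a partial surjection $\delta$ from $\mathbb N^{\mathbb N}$ onto $X$, and $p$ is a \emph{name} of $\delta(p)$. A name of a real number $z$ is a sequence $(q_j)_{j\ge0}$ of rationals, coded by natural numbers, with $|q_j-z|\le2^{-j}$. A name of a tuple is a tuple $\langle p_1,\dots,p_k\rangle$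 of names, interleaved into one sequence.

A \emph{problem} is a partial multivalued function $f:X\rightrightarrows Y$ between represented spaces. Each \emph{instance} $x\in\operatorname{dom}f$ has a nonempty set $f(x)\subseteq Y$ of \emph{solutions}. A \emph{realizer} of $f$ is a partial map that sends every name of every instance $x$ to a name of a point of $f(x)$. We write $f\le_{\mathrm W}g$ (\emph{Weihrauch reducibility}) if there are computable $H,K$ such that $p\mapsto H\langle p,GK(p)\rangle$ is a realizer of $f$ for every realizer $G$ of $g$. The relation is reflexive and transitive; $\equiv_{\mathrm W}$ and $<_{\mathrm W}$ have the usual meaning. If $H$ and $K$ are only required to be continuous on their domains, we speak of a \emph{continuous reduction}. We use the condition on $H,K$ in the following equivalent form.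
\begin{itemize}
\item[$(*)$] For every name $p$ of an instance $x$ of $f$, the sequence $K(p)$ names an instance $y$ of $g$, and $H\langle p,q\rangle$ names a point of $f(x)$ for \emph{every} name $q$ of a point of $g(y)$.
\end{itemize}
Condition $(*)$ implies the definition at once. Conversely, $g$ has a realizer $G$ that is defined on names of instances only, which forces $K(p)$ to be such a name, and redefining $G$ at the single argument $K(p)$ to be $q$ gives another realizer.

For $k\in\mathbb N$ the problem $g^k$ receives $k$ instances of $g$ and must solve all of them. The problem $g^0$ has one instance and one solution, so $f\le_{\mathrm W}g^0$ says that $f$ has a computable realizer. The \emph{finite parallelization} $g^*$ receives a number $k$ and an instance of $g^k$. In a reduction to $g^*$ all queries are computed from the input alone. Two further operations allow queries to depend on earlier answers: the \emph{compositional product} $f\star g$ stands for a call to $g$ followed by a call to $f$, and $g^\diamond$ is the closure of $g$ under finitely many adaptively repeated calls. These two operations serve for comparison only and do not enter our proofs.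

\subsection{The linear equation and all-or-unique choice}\label{sub:linear}

Consider the equation $ax=b$, with the promise that it has a solution in $[0,1]$. The solution set is $[0,1]$ if $a=0$ and $\{b/a\}$ otherwise. No continuous realizer exists. On the name of $(a,b)=(0,0)$ that consists of zeros, a realizer fixes the entry with index $2$ of its output after reading finitely many zeros. These zeros also begin names of $(\varepsilon,0)$ and of $(\varepsilon,\varepsilon)$ for small $\varepsilon>0$, whose only solutions are $0$ and $1$, and no rational is within $1/4$ of both.

The oracle that matches this situation is \emph{all-or-unique choice} $\mathrm{AoUC}_{[0,1]}$, written $\mathrm{AoUC}$ from now on. An instance is a closed set $A\subseteq[0,1]$ that is either $[0,1]$ or a singleton, and a solution is any point of $A$. The set is named by \emph{negative information}: an enumeration of rational open intervals, possibly empty and padded with a dummy symbol, whose union meets $[0,1]$ in $[0,1]\setminus A$. We call the instance \emph{full} if $A=[0,1]$; this holds exactly if no listed interval meets $[0,1]$. An algorithm that writes an instance may output dummies for as long as it likes and may, once,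 \emph{collapse} the instance to a point that it can compute. The oracle answers as if it knew whether and how this will happen.

One call to $\mathrm{AoUC}$ solves the linear equation: list every rational interval $(q,r)$ for which $aq-b$ and $ar-b$ are seen to be both positive or both negative. Nothing is listed if $a=b=0$, and otherwise the listed intervals exhaust the complement of $\{b/a\}$.

\subsection{The question}

A polynomial in $\mathbb R[X_1,\dots,X_n]$ is given by $n$, a finite list of $N$ monomials (for instance all monomials of degree at most some $d$), and a name of the coefficient vector $a\in\mathbb R^N$. Listed coefficients may vanish, so the input provides only an upper bound on the degree. The problem $\mathrm{BRoot}$ maps a univariate polynomial that has a root in $[0,1]$ to some root in $[0,1]$. The problem $\mathrm{BMRoot}$ receives $n$ and a polynomial in $\mathbb R[X_1,\dots,X_n]$ that has a root in $[0,1]^n$ and outputs some root in $[0,1]^n$. The following facts are known: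
\begin{equation}\label{eq:known}
\begin{gathered}
\mathrm{BRoot}\le_{\mathrm W}\mathrm{AoUC}^*,\qquad \mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^\diamond,\\
\mathrm{AoUC}^*<_{\mathrm W}\mathrm{AoUC}^*\star\mathrm{AoUC}^*\equiv_{\mathrm W}\mathrm{AoUC}^\diamond .
\end{gathered}
\end{equation}
Thus adaptive calls are strictly stronger than parallel ones, and parallel calls suffice in one variable. Open Question~5 of \cite{roots} asks:
\begin{quote}
Does $\mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^*$ hold?
\end{quote}

One might guess that it does not. A system of equations becomes one polynomial on taking the sum of squares, and solving a system one variable at a time is an adaptive procedure. Consider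
\begin{equation}\label{eq:system}
aX=b,\qquad \bigl((X-c)^2+d^2\bigr)\,Y=(X-c)^2 ,
\end{equation}
where $aX=b$ has a solution in $[0,1]$. For each $x$ the second equation is linear in $Y$ and has a solution in $[0,1]$, because $0\le(x-c)^2\le(x-c)^2+d^2$. The obvious algorithm calls $\mathrm{AoUC}$ to obtain $x$ and then calls it again, on an instance that is full or not depending on whether the first answer equals $c$. This guess is wrong.

\subsection{Results}

\begin{theorem}\label{thm:root}
$\mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^*$, and for inputs with $N$ listed coefficients, $N$ parallel instances suffice. Conversely $\mathrm{AoUC}^*\le_{\mathrm W}\mathrm{BMRoot}$, so $\mathrm{BMRoot}\equiv_{\mathrm W}\mathrm{AoUC}^*$.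
\end{theorem}

The upper bound uses only two properties of the set of pairs (coefficient vector, root): it is closed, and it is semialgebraic over $\mathbb Q$, that is, a finite Boolean combination of sets $\{Q=0\}$ and $\{Q>0\}$ where $Q$ is a polynomial with rational coefficients. A \emph{defining formula} of such a set is a first-order formula over $(\mathbb R,+,\cdot,<)$ with rational constants that defines it.

\begin{theorem}\label{thm:sel}
Let $S\subseteq\mathbb R^N\times[0,1]^n$ be closed and semialgebraic over $\mathbb Q$. Put $S(a)=\{x:(a,x)\in S\}$ and $D=\{a:S(a)\ne\emptyset\}$. Then the problem $\mathrm{Sel}_S:D\rightrightarrows[0,1]^n$, $a\mapsto S(a)$, satisfies $\mathrm{Sel}_S\le_{\mathrm W}\mathrm{AoUC}^N$, uniformly in $n$, $N$ and a defining formula of $S$.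
\end{theorem}

Uniformity means that $H$ and $K$ are given by two fixed algorithms that take $n$, $N$ and the formula as additional input. One instance per real parameter cannot be improved in this generality.

\begin{theorem}\label{thm:sharp}
For every $N\ge1$ there is a set $S$ as in Theorem~\ref{thm:sel} with $\mathrm{Sel}_S\not\le_{\mathrm W}\mathrm{AoUC}^{N-1}$, even for continuous reductions. In particular $\mathrm{AoUC}^N\not\le_{\mathrm W}\mathrm{AoUC}^{N-1}$.
\end{theorem}

Theorem~\ref{thm:sel} factors through a notion from computability alone. A family of closed subsets of a cube is \emph{$k$-leveled} (Definition~\ref{def:leveled}) if its members can be approximated from outside, and also from inside with the help of a guess that is revised at most $k$ times.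

\begin{theorem}\label{thm:class}
Let $k\ge1$. A problem $f$ satisfies $f\le_{\mathrm W}\mathrm{AoUC}^k$ if and only if $f\le_{\mathrm W}\mathrm{Sel}_S$ for some $k$-leveled family $S$.
\end{theorem}

Section~\ref{sec:three} shows the main idea on a three-point set. Sections~\ref{sec:leveled} and~\ref{sec:main} treat leveled families and prove Theorem~\ref{thm:class}. Section~\ref{sec:semialg} shows that a closed semialgebraic family with $N$ parameters is $N$-leveled, Section~\ref{sec:roots} derives Theorem~\ref{thm:root}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{The idea: choice among three points}\label{sec:three}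

Let $Y=\{0,1,2\}$. The input lists elements of $Y$, one at a time and padded with dummies, which are thereby excluded. At least one element is never excluded, and we have to output such an element. The set of candidates shrinks at most twice, from $Y$ to a two-element set $T$ and from $T$ to a singleton $\{y_0\}$. We solve this problem with two parallel calls. We use that an instance of $\mathrm{AoUC}$ can act on any finite set $Q$: it returns an arbitrary element of $Q$ if it stays full, and the prescribed element if it is collapsed (Lemma~\ref{lem:product} proves more).

A first attempt asks for an element of $Y$ and collapses the instance at the first exclusion to some element of $T$. The second exclusion may remove that element, and the instance cannot be changed again.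

An adaptive solution serves the exclusions in reverse order. Fix for each two-element set $T$ a \emph{retraction} $\rho_T:Y\to T$, a map that fixes both elements of $T$. The first call is an instance on $Y$ that is collapsed to $y_0$ at the \emph{second} exclusion; let $y$ be its answer. The second call is an instance $A(y)$ on $Y$ that is collapsed to $\rho_T(y)$ at the \emph{first} exclusion, and its answer is the output. With no exclusion every output is correct. With one exclusion the output is $\rho_T(y)\in T$, whatever $y$ is. With two exclusions $y=y_0\in T$, and the output is $\rho_T(y_0)=y_0$.

The three instances $A(0),A(1),A(2)$ collapse at the same moment, and this moment is determined by the input, not by $y$. They can therefore be merged into one instance on the set $Y^Y$ of all $27$ maps $Y\to Y$, which is collapsed to $\rho_T$ at the first exclusion. To treat both calls alike, let the other instance act on $Y^Y$ too and collapse it to the constant map $y_0$, the retraction onto $\{y_0\}$, at the second exclusion. Both instances are now computed from the input alone. If $u_2$ is the answer of the instance that collapses first and $u_1$ that of the other one, we output $u_2(u_1(0))$: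
\[
\begin{array}{c|c|c|c}
\text{exclusions}&u_2&u_1&u_2(u_1(0))\\\hline
0&\text{arbitrary}&\text{arbitrary}&\text{in }Y\\
1&\rho_T&\text{arbitrary}&\text{in }T\\
2&\rho_T&\text{constant }y_0&\rho_T(y_0)=y_0
\end{array}
\]
The calls are parallel, and the adaptivity has moved into the composition of the answers.

In a cube two difficulties are new. First, the maps that we ask for must range over a space that an instance on $[0,1]$ can encode, and it must be possible to evaluate them approximation by approximation. Second, the candidate set keeps being refined even while nothing dramatic happens, so an arbitrary answer has to be steered toward a solution by the output algorithm itself, without ever reaching a dead end. The definition of a leveled family separates the harmless refinements from the at most $k$ dramatic changes.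

\section{Leveled families}\label{sec:leveled}

Let $n\ge1$ and let $X=[0,1]^n$ carry the maximum metric $d$. Write $B(g,r)=\{x\in X:d(x,g)<r\}$. The ball is \emph{rational} if $g\in X\cap\mathbb Q^n$ and $r>0$ is rational.

\begin{definition}\label{def:leveled}
Let $k\ge0$ and $Z\subseteq\mathbb N^{\mathbb N}$, and let $S(p)\subseteq X$ be nonempty and closed for each $p\in Z$. The family $S$ is \emph{$k$-leveled} if there are three algorithms as follows.
\begin{itemize}
\item[(N)] Given $p\in Z$ and finitely many rational balls, the algorithm halts if and only if the balls cover $S(p)$.
\item[(L)] Given $p\in Z$, the algorithm outputs a nonincreasing sequence $c_0(p)\ge c_1(p)\ge\cdots$ in $\{0,\dots,k\}$. The \emph{level} of $p$ is $c(p)=\min_sc_s(p)$.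
\item[(P)] Given $p\in Z$, a number $j\le k$ and a rational ball $B$, the algorithm satisfies: if $c(p)=j$, it halts if and only if $S(p)\cap B\ne\emptyset$. If $c(p)\ne j$, nothing is required.
\end{itemize}
The problem $\mathrm{Sel}_S$ maps $p\in Z$, named by itself, to any point of $S(p)$.
\end{definition}

Algorithm (N) gives negative information on $S(p)$ and (P) gives positive information, but only to someone who knows the level. The number $c_s(p)$ is the current guess of the level and bounds how often the guess can still change. In Section~\ref{sec:three} it is the number of candidates minus one. The basic example is $\mathrm{AoUC}^k$ itself.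

\begin{proposition}\label{prop:aouc}
Let $k\ge1$, let $Z$ be the set of names of instances $(A_1,\dots,A_k)$ of $\mathrm{AoUC}^k$, and let $S(p)=A_1\times\dots\times A_k\subseteq[0,1]^k$. Then $S$ is $k$-leveled.
\end{proposition}

\begin{proof}
Let $A_{i,s}$ be $[0,1]$ minus the intervals listed for $A_i$ by stage $s$.

(N) Given balls with union $U$, search for $s$ with $\prod_iA_{i,s}\subseteq U$. This inclusion is decidable, since only finitely many rational endpoints are involved. The compact sets $\prod_iA_{i,s}$ decrease to $S(p)$ and $U$ is open in $X$, so such an $s$ exists if and only if $S(p)\subseteq U$.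

(L) Let $c_s(p)$ be the number of $i$ with $A_{i,s}=[0,1]$. Then $c(p)$ is the number of full instances.

(P) Given $j$ and $B(g,r)$, wait for a stage $s$ with $c_s(p)=j$ and let $I$ be the set of $i$ with $A_{i,s}\ne[0,1]$. Halt as soon as $A_{i,s'}\subseteq(g_i-r,g_i+r)$ for all $i\in I$ at some stage $s'$. Suppose $c(p)=j$. Then $A_i$ is a singleton for $i\in I$ and $A_i=[0,1]\ni g_i$ for $i\notin I$. The ball is a product of intervals, so it meets $S(p)$ if and only if $A_i\subseteq(g_i-r,g_i+r)$ for all $i\in I$. By compactness this holds if and only if the algorithm halts.
\end{proof}

The converse direction is the core of the paper.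

\begin{proposition}[Main Lemma]\label{prop:main}
If $S$ is $k$-leveled, then $\mathrm{Sel}_S\le_{\mathrm W}\mathrm{AoUC}^k$. The reduction is uniform in $n$, $k$ and the three algorithms.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $f\le_{\mathrm W}\mathrm{Sel}_S$ with $S$ a $k$-leveled family, then $f\le_{\mathrm W}\mathrm{AoUC}^k$ by Proposition~\ref{prop:main} and transitivity. For the family $S$ of Proposition~\ref{prop:aouc}, the problems $\mathrm{AoUC}^k$ and $\mathrm{Sel}_S$ have the same realizers, so $f\le_{\mathrm W}\mathrm{AoUC}^k$ implies $f\le_{\mathrm W}\mathrm{Sel}_S$.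
\end{proof}

\section{Proof of the Main Lemma}\label{sec:main}

We follow Section~\ref{sec:three}. The candidate sets become finite sets $T_m$ of approximation paths, the retractions become maps $\rho_m$ onto $T_m$, and $Y^Y$ becomes a product of finite sets. We begin with the encoding of such products.

\subsection{All-or-unique choice on a product of finite sets}

\begin{lemma}\label{lem:product}
Let $\Sigma_0,\Sigma_1,\dots$ be nonempty finite sets such that a list of the elements of $\Sigma_m$ is computable from $m$, and let $P=\prod_m\Sigma_m$. There are a map $e:P\to[0,1]$ and two algorithms with the following properties. The first computes from $u\in P$ negative information on $\{e(u)\}$. The second, called decoding, computes from every name of a point of $[0,1]$ an element of $P$, and from every name of $e(u)$ it computes $u$.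
\end{lemma}

\begin{proof}
We assign a closed rational interval $I_v$ to every word $v\in\Sigma_0\times\dots\times\Sigma_{m-1}$, starting with $[0,1]$ for the empty word. If $I_v=[\alpha,\beta]$ and $\Sigma_m$ is listed as $\sigma_1,\dots,\sigma_t$, put $\eta=(\beta-\alpha)/2t$ and $I_{v\sigma_i}=[\alpha+(2i-2)\eta,\ \alpha+(2i-1)\eta]$. These $t$ intervals are disjoint, lie in $I_v$ from left to right, and are at most half as long as $I_v$. Let $e(u)$ be the unique point in the intervals $I_v$ of all prefixes $v$ of $u$. Listing $(-1,\min I_v)$ and $(\max I_v,2)$ for these $v$ gives negative information on $\{e(u)\}$.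

Membership of $z$ in a closed interval cannot be tested, so decoding uses overlapping open conditions. If the word $v$ has been produced, search for an $i$ with
\[
z>\max I_{v\sigma_{i-1}}\ \text{ (no condition if $i=1$)},\qquad z<\min I_{v\sigma_{i+1}}\ \text{ (no condition if $i=t$)},
\]
and append $\sigma_i$ for the first $i$ found. Strict inequalities are confirmed from a name of $z$ in finite time. Some $i$ always qualifies: take the largest $i\ge2$ with $z\ge\min I_{v\sigma_i}$, or $i=1$ if there is none. If $z\in I_{v\sigma_i}$, then only $i$ qualifies: an index $i'>i$ requires $z>\max I_{v\sigma_{i'-1}}\ge\max I_{v\sigma_i}$, and an index $i'<i$ requires $z<\min I_{v\sigma_{i'+1}}\le\min I_{v\sigma_i}$. By induction on the length of $v$, every name of $e(u)$ decodes to $u$.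
\end{proof}

An \emph{instance on $P$} is an instance of $\mathrm{AoUC}$ that is written by outputting dummies and, if at some time we decide to collapse it to a computed $u\in P$, negative information on $\{e(u)\}$ from then on. Its decoded answer is $u$ if it is collapsed to $u$, and some element of $P$ otherwise.

\subsection{Finite approximations of $S(p)$}

Fix a $k$-leveled family $S$ and $p\in Z$. Let $G_m=X\cap2^{-m}\mathbb Z^n$, a finite set within distance $2^{-m-1}<2^{-m}$ of every point of $X$. We want finite sets $E_m\subseteq G_m$ that approximate $S(p)$ at scale $2^{-m}$. That $E_m$ misses no part of $S(p)$ can be confirmed by (N). That it contains no point far from $S(p)$ can be confirmed only relative to the current guess of the level. We also want consecutive sets to fit together, so that the output can walk from $E_{m-1}$ to $E_m$.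

Put $s_{-1}=-1$. At step $m=0,1,2,\dots$ search for the least $s>s_{m-1}$ for which some $E\subseteq G_m$ satisfies the following conditions with $j=c_s(p)$.
\begin{itemize}
\item[(a)] Within $s$ steps, (N) halts on the balls $B(g,2^{-m})$, $g\in E$.
\item[(b)] Within $s$ steps, (P) with parameter $j$ halts on $B(g,2^{-m})$ for each $g\in E$.
\item[(c)] If $m\ge1$, each $g\in E$ has some $g'\in E_{m-1}$ with $d(g',g)<3\cdot2^{-m}$.
\item[(d)] If $m\ge1$ and $j=\ell_{m-1}$, each $g'\in E_{m-1}$ has some $g\in E$ with $d(g',g)<3\cdot2^{-m}$.
\end{itemize}
For given $s$ there are finitely many $E$ and the conditions are decidable. Let $E_m$ be the first such $E$ in a fixed order, and put $s_m=s$ and $\ell_m=j$.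

Condition (c) gives every point a predecessor, and (d) gives every point a successor as long as the guessed level is unchanged. At a change of the guess (d) cannot be demanded, because $E_{m-1}$ was then confirmed by (P) with a wrong parameter and may contain points far from $S(p)$. For the family of Proposition~\ref{prop:aouc} with $k=1$, for instance, (a) forces the balls around $E_{m-1}$ to cover $[0,1]$ while the instance looks full, and after the collapse (b) allows only points near the singleton.

\begin{lemma}\label{lem:approx}
Every step terminates, and:
\begin{itemize}
\item[(i)] $E_m\neq\emptyset$ and $S(p)\subseteq\bigcup_{g\in E_m}B(g,2^{-m})$;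
\item[(ii)] $(\ell_m)$ is nonincreasing, and $\ell_m=c(p)$ for all large $m$;
\item[(iii)] if $\ell_m=c(p)$, then $d(g,S(p))<2^{-m}$ for all $g\in E_m$.
\end{itemize}
\end{lemma}

\begin{proof}
For a step that terminates, (i) follows from (a) and $S(p)\ne\emptyset$, and (iii) follows from (b) and the guarantee on (P). If all steps terminate, (ii) holds because $\ell_m=c_{s_m}(p)$ and $s_0<s_1<\cdots$.

Suppose the steps before $m$ terminate, and let $E=\{g\in G_m:d(g,S(p))<2^{-m}\}$. We show that $E$ satisfies (a)--(d) for all large $s$. Take $s$ with $j=c_s(p)=c(p)$. Every $y\in S(p)$ has a point of $G_m$ at distance less than $2^{-m}$, and this point lies in $E$. Hence the balls $B(g,2^{-m})$, $g\in E$, cover $S(p)$; each of them meets $S(p)$ by the definition of $E$. So (N) and (P) halt, and (a), (b) hold for large $s$. For (c), let $g\in E$, take $y\in S(p)$ with $d(g,y)<2^{-m}$ and, by (i) for $m-1$, a point $g'\in E_{m-1}$ with $d(g',y)<2^{-m+1}$. Then $d(g',g)<3\cdot2^{-m}$. For (d), let $\ell_{m-1}=j=c(p)$ and $g'\in E_{m-1}$. By (iii) for $m-1$ there is $y\in S(p)$ with $d(g',y)<2^{-m+1}$, and $d(y,g)<2^{-m}$ for some $g\in E$, so again $d(g',g)<3\cdot2^{-m}$.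
\end{proof}

\subsection{Paths and retractions}

Let $W_m=G_0\times\dots\times G_m$ and $W=\prod_mG_m$. For a sequence $w$ let $w|_i=(w_0,\dots,w_i)$, and for a set $T$ of sequences let $T|_i=\{w|_i:w\in T\}$. The candidate set at step $m$ is the set of \emph{paths}
\[
T_m=\{(g_0,\dots,g_m)\in E_0\times\dots\times E_m:\ d(g_{i-1},g_i)<3\cdot2^{-i}\text{ for }1\le i\le m\}.
\]
It is nonempty: start from a point of $E_m$ and choose predecessors by (c). A prefix of a path is a path, so $T_m|_{m-1}\subseteq T_{m-1}$. Call $m\ge1$ a \emph{change} if $\ell_m<\ell_{m-1}$. If $m\ge1$ is not a change, every path in $T_{m-1}$ extends to a path in $T_m$ by (d), so $T_m|_{m-1}=T_{m-1}$. At a change, paths may die; this is the analog of an exclusion.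

The retraction onto $T_m$ will be applied to sequences that are read entry by entry, so we define it greedily. For $w\in W_m$ define $\rho_m(w)=(x_0,\dots,x_m)$ by recursion on $i$. Suppose $(x_0,\dots,x_{i-1})$ is a prefix of a path in $T_m$, which holds for $i=0$ since $T_m\ne\emptyset$. Let $x_i=w_i$ if $(x_0,\dots,x_{i-1},w_i)\in T_m|_i$. Otherwise let $x_i$ be the first element of $G_i$, in a fixed order, with $(x_0,\dots,x_i)\in T_m|_i$; the next entry of a path in $T_m$ with the given prefix is such an element.

\begin{lemma}\label{lem:rho}
The map $\rho_m:W_m\to T_m$ is computable from $p$ and $m$, and: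
\begin{itemize}
\item[(R1)] $\rho_m(w)=w$ for $w\in T_m$;
\item[(R2)] $\rho_m(w)|_i$ depends only on $w|_i$, for $i\le m$;
\item[(R3)] if $m\ge1$ is not a change, then $\rho_m(w)|_{m-1}=\rho_{m-1}(w|_{m-1})$.
\end{itemize}
\end{lemma}

\begin{proof}
If $w\in T_m$, then $w|_i\in T_m|_i$ for all $i$, so the recursion chooses $x_i=w_i$ each time. The choice of $x_i$ uses only $x_0,\dots,x_{i-1}$, $w_i$ and $T_m|_i$, which gives (R2) by induction. If $m$ is not a change, then $T_m|_i=(T_m|_{m-1})|_i=T_{m-1}|_i$ for $i\le m-1$, so the recursions for $\rho_m$ and $\rho_{m-1}$ make the same choices up to index $m-1$.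
\end{proof}

\subsection{The query space}

We want to ask the oracle for $\rho_m$, where $m$ is the step of a change that may never come, so the space of possible answers must not depend on $m$. Property (R2) tells us which space to take. A map $u:W\to W$ is \emph{length-preserving} if $u(w)|_i$ depends only on $w|_i$, for every $i$. Let $P$ be the set of these maps, and let $\Sigma_i$ be the finite set of all functions $W_i\to G_i$. A map $u\in P$ determines the functions $u^{(i)}\in\Sigma_i$ with $u(w)_i=u^{(i)}(w|_i)$, and every sequence $(u^{(i)})_i\in\prod_i\Sigma_i$ arises from exactly one $u\in P$. So $P=\prod_i\Sigma_i$ is a product as in Lemma~\ref{lem:product}, every decoded answer is a length-preserving map, and $u(w)|_i$ is computed from $u^{(0)},\dots,u^{(i)}$ and $w|_i$.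

Extend $\rho_m$ to $W$ by leaving the later entries alone:
\[
\hat\rho_m(w)=\bigl(\rho_m(w|_m),\,w_{m+1},\,w_{m+2},\dots\bigr).
\]
Then $\hat\rho_m\in P$ by (R2), it is computable from $p$ and $m$, and $\hat\rho_m\circ\hat\rho_m=\hat\rho_m$ by (R1).

\subsection{The reduction}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We verify $(*)$ for the following $K$ and $H$, both of which run the construction of $E_m,\ell_m,T_m,\rho_m$ from $p$.

\emph{Queries.} The algorithm $K$ writes $k$ instances on $P$, numbered $1,\dots,k$, and outputs dummies while it computes. If $m$ is a change, it collapses every instance $t$ with $\ell_m<t\le\ell_{m-1}$ to $\hat\rho_m$. Since $(\ell_m)$ is nonincreasing, each $t$ satisfies this condition for at most one $m$, so $K(p)$ names an instance of $\mathrm{AoUC}^k$.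

\emph{Output.} The algorithm $H$ decodes the answers to $u_1,\dots,u_k\in P$. Let $w^0=(0,0,\dots)\in W$ and $w^t=u_t(w^{t-1})$ for $1\le t\le k$. At step $m$ it computes
\[
\xi^m=\rho_m\bigl(w^{\ell_m}|_m\bigr)\in T_m .
\]
Thus $H$ composes the answers of the instances $1,\dots,\ell_m$, which have not been collapsed up to step $m$, and retracts the result onto the current candidate set.

\emph{Consistency.} We claim that $\xi^m|_{m-1}=\xi^{m-1}$ for $m\ge1$. If $m$ is not a change, then $\ell_m=\ell_{m-1}$ and the claim is (R3). Let $m$ be a change, $i=\ell_{m-1}$ and $j=\ell_m<i$. Then $u_t=\hat\rho_m$ for $j<t\le i$, and idempotence gives $w^i=\hat\rho_m(w^j)$. Hence $w^i|_m=\rho_m(w^j|_m)=\xi^m$, and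
\[
\xi^{m-1}=\rho_{m-1}\bigl(w^i|_{m-1}\bigr)=\rho_{m-1}\bigl(\xi^m|_{m-1}\bigr)=\xi^m|_{m-1},
\]
where the last equality holds by (R1) because $\xi^m|_{m-1}\in T_m|_{m-1}\subseteq T_{m-1}$. At step $m-1$ the algorithm $H$ did not know that a change was coming, but the answer $u_i$ had already placed it on a path that survives.

\emph{Correctness.} By consistency there is one sequence $(x_0,x_1,\dots)$ with $\xi^m=(x_0,\dots,x_m)$ for all $m$. It satisfies $x_m\in E_m$ and $d(x_{m-1},x_m)<3\cdot2^{-m}$. So $x=\lim_mx_m$ exists in $X$ with $d(x_m,x)\le\sum_{i>m}3\cdot2^{-i}=3\cdot2^{-m}$, and $H$ outputs $(x_{m+2})_m$, whose coordinates name the coordinates of $x$. By Lemma~\ref{lem:approx}(ii) and (iii), $d(x_m,S(p))<2^{-m}$ for all large $m$. Since $S(p)$ is closed, $x\in S(p)$.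

The construction uses $n$, $k$ and the three algorithms as data only, so it is uniform in them.
\end{proof}

\begin{remark}\label{rem:why}
The argument does not turn arbitrary adaptive calls into parallel ones, which would contradict \eqref{eq:known}. It needs the changes and the sets $T_m$ to be computed from $p$ alone, so that one collapse serves all arguments $w$ at once. The obvious algorithm for \eqref{eq:system} lacks this property: the moment at which its second instance collapses depends on the first answer. The reduction above does not fix $x$ first; it approximates the pair $(x,y)$ inside the solution set, which depends on $a,b,c,d$ only.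
\end{remark}

\section{Closed semialgebraic families are leveled}\label{sec:semialg}

We use the following textbook facts.
\begin{itemize}
\item[(T)] Tarski's theorem: the truth in $(\mathbb R,+,\cdot,<)$ of first-order sentences with rational constants is decidable, and, by elimination of quantifiers, every set defined by a first-order formula with rational constants is semialgebraic over $\mathbb Q$.
\item[(B)] The Baire category theorem: in a complete metric space, a countable union of closed sets with empty interior has empty interior.
\item[(D)] The dimension of a nonempty semialgebraic set $A\subseteq\mathbb R^N$ is the largest $\nu$ such that the projection of $A$ to some $\nu$ of the coordinates has nonempty interior in $\mathbb R^\nu$, and $\dim\emptyset=-\infty$. Thus $0\le\dim A\le N$ for $A\ne\emptyset$, and $A\subseteq A'$ implies $\dim A\le\dim A'$. Moreover $\dim\overline A=\dim A$, and $\dim(\overline A\setminus A)<\dim A$ if $A\ne\emptyset$ \cite[\S2.8, Props.~2.8.2 and 2.8.13]{BCR}.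
\end{itemize}

Let $S$, $S(a)$ and $D$ be as in Theorem~\ref{thm:sel}. For $n=0$ the only possible output is the point of $[0,1]^0$, so let $n\ge1$ and $X=[0,1]^n$. Let $|\cdot|$ be the maximum norm on $\mathbb R^N$. Compactness of $X$ is used through the following fact.
\begin{itemize}
\item[(C)] If $C\subseteq X$ is closed, then $D_C=\{a\in\mathbb R^N:S(a)\cap C\ne\emptyset\}$ is closed.
\end{itemize}
Indeed, if $a_t\to a$ and $x_t\in S(a_t)\cap C$, a subsequence of $(x_t)$ converges to some $x\in C$, and $(a,x)\in S$ because $S$ is closed. In particular $D=D_X$ is closed.

\subsection{The filtration by lower semicontinuity}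

From finitely many entries of a name of $a$ we learn only a neighborhood of $a$. To confirm a property of $S(a)$ we therefore check by (T) that it holds for all parameters in such a neighborhood. For the property ``$S(a)$ is covered by given open balls'' this succeeds by (C). For the property ``$S(a)$ meets a given open ball'' it succeeds only if points of $S(a)$ persist under small changes of $a$, and for $ax=b$ they do not persist at the origin. The remedy is to test only those nearby parameters that are as degenerate as $a$ itself. This leads to a filtration of $D$.

For a closed set $F\subseteq D$ and $a\in F$, we say that $S|_F$ is \emph{lower semicontinuous at $a$} if for all $x\in S(a)$ and $\varepsilon>0$ there is $\delta>0$ such that $S(a')\cap B(x,\varepsilon)\ne\emptyset$ for all $a'\in F$ with $|a'-a|<\delta$. Define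
\[
F_0=D,\qquad \Delta_i=\{a\in F_i: S|_{F_i}\text{ is not lower semicontinuous at }a\},\qquad F_{i+1}=\overline{\Delta_i}.
\]
The sets $F_0\supseteq F_1\supseteq\cdots$ are closed. They are defined by first-order formulas obtained effectively from a formula for $S$: we have $a\in F_0$ if and only if $\exists x\,(a,x)\in S$; next, $a\in\Delta_i$ if and only if $a\in F_i$ and
\[
\exists x\in S(a)\ \exists\varepsilon>0\ \forall\delta>0\ \exists a'\in F_i\ \bigl(|a'-a|<\delta\ \wedge\ \forall x'\in S(a')\ \ d(x,x')\ge\varepsilon\bigr);
\]
and $a\in F_{i+1}$ if and only if $\forall\eta>0\ \exists b\in\Delta_i\ |a-b|<\eta$. By (T) all $F_i$ and $\Delta_i$ are semialgebraic over $\mathbb Q$.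

\begin{example}\label{ex:linear}
Let $S=\{((a,b),x)\in\mathbb R^2\times[0,1]:ax=b\}$. Then $F_0$ is the double cone of all $(a,b)$ with $b$ between $0$ and $a$. Near a point of $F_0$ with $a\ne0$ the fiber is $\{b/a\}$, which varies continuously. At the origin the fiber is $[0,1]$, while $S(\varepsilon,0)=\{0\}$ for $\varepsilon>0$. So $F_1=\{(0,0)\}$ and $F_2=\emptyset$.
\end{example}

\begin{lemma}\label{lem:dim}
If $F_i\ne\emptyset$, then $\dim F_{i+1}<\dim F_i$. Hence $F_{N+1}=\emptyset$.
\end{lemma}

\begin{proof}
Write $F=F_i$ and $\Delta=\Delta_i$. We show by (B) that $\Delta$ has empty interior in $F$, and then turn this topological smallness into a drop of dimension by (D).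

Let $C$ range over the countably many closed balls in $X$ with rational center and radius, and put $F_C=F\cap D_C$, which is closed by (C). The set $R_C=F_C\setminus\operatorname{int}_FF_C$ is closed. It has empty interior in $F$, because a subset of $R_C$ that is open in $F$ lies in $\operatorname{int}_FF_C$, which is disjoint from $R_C$. Let $a\in\Delta$. There are $x\in S(a)$, $\varepsilon>0$ and $a_t\to a$ in $F$ with $S(a_t)\cap B(x,\varepsilon)=\emptyset$ for all $t$. Choose $C$ with $x\in C\subseteq B(x,\varepsilon)$. Then $a\in F_C$ and $a_t\notin F_C$ for all $t$, so $a\in R_C$. Thus $\Delta\subseteq\bigcup_CR_C$. The set $F$ is closed in $\mathbb R^N$, hence complete, and (B) shows that $\Delta$ has empty interior in $F$.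

So $A=F\setminus\Delta$ is dense in the nonempty set $F$. Therefore $A\ne\emptyset$ and $\Delta\subseteq\overline A\setminus A$, and (D) gives
\[
\dim F_{i+1}=\dim\overline\Delta=\dim\Delta\le\dim(\overline A\setminus A)<\dim A\le\dim F_i .
\]
If $F_{N+1}$ were nonempty, then $N\ge\dim F_0>\dim F_1>\dots>\dim F_{N+1}\ge0$ would be $N+2$ distinct integers in $\{0,\dots,N\}$.
\end{proof}

\subsection{The three algorithms}

Every $a\in D$ lies in $F_i\setminus F_{i+1}$ for exactly one $i\in\{0,\dots,N\}$, and this $i$ will be the level. Since the $F_i$ are closed, we can confirm that $a$ lies outside $F_i$ but not that it lies inside. The guess therefore starts with the most degenerate case $N$ and decreases, as (L) requires.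

\begin{proof}[Proof of Theorem~\ref{thm:sel}]
Let $Z$ be the set of names of points of $D$, and put $S(p)=S(a)$ for a name $p$ of $a$. These sets are nonempty and closed, and the selection problem of this family has the same realizers as $\mathrm{Sel}_S:D\rightrightarrows X$. By Proposition~\ref{prop:main} it suffices to show that the family is $N$-leveled, uniformly in $n$, $N$ and the formula.

Call $V$ a \emph{box around $a$} if $V=\{a':|a'-v|\le r\}$ with $v\in\mathbb Q^N$, rational $r>0$ and $|a-v|<r$. From $p$ we can enumerate all boxes around $a$, since $|a-v|<r$ holds if and only if the $j$-th approximation $q_j\in\mathbb Q^N$ in $p$ satisfies $|q_j-v|+2^{-j}<r$ for some $j$. Each box around $a$ contains $a$, and each neighborhood of $a$ contains a box around $a$. Each algorithm below searches for a box around $a$ that satisfies a first-order sentence, decidable by (T).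

(N) Given rational balls with union $U$, search for $V$ such that $S(a')\subseteq U$ for all $a'\in V$. If $V$ is found, then $S(a)\subseteq U$. Conversely, if $S(a)\subseteq U$, then $a$ lies outside the set $D_{X\setminus U}$, which is closed by (C), and any box around $a$ disjoint from it is found.

(L) To confirm $a\notin F_{i+1}$, search for $V$ with $V\cap F_{i+1}=\emptyset$. As $F_{i+1}$ is closed, the search succeeds if and only if $a\notin F_{i+1}$. Let $c_s(p)$ be the least $i\in\{0,\dots,N\}$ such that $i=N$ or $a\notin F_{i+1}$ has been confirmed within $s$ steps. The sequence is nonincreasing. Because $F_{N+1}=\emptyset$, its limit $c(p)$ is the least $i$ with $a\notin F_{i+1}$, which is the $i$ with $a\in F_i\setminus F_{i+1}$.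

(P) Given $j$ and a rational ball $B$, search for $V$ such that $S(a')\cap B\ne\emptyset$ for all $a'\in F_j\cap V$. Suppose $c(p)=j$, so that $a\in F_j\setminus F_{j+1}$. If $V$ is found, then $S(a)\cap B\ne\emptyset$ because $a\in F_j\cap V$. Conversely, let $x\in S(a)\cap B$ and choose $\varepsilon>0$ with $B(x,\varepsilon)\subseteq B$. Since $a\notin F_{j+1}\supseteq\Delta_j$, the family $S|_{F_j}$ is lower semicontinuous at $a$. With $\delta$ as in the definition, every box around $a$ inside $\{a':|a'-a|<\delta\}$ satisfies the sentence.

The sentences are computed from $n$, $N$ and the formula for $S$, which gives uniformity.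
\end{proof}

That $S$ is semialgebraic over $\mathbb Q$ was used twice: to decide the sentences, and to end the filtration after at most $N+1$ steps. That $S$ is closed was used in (C) and for the closedness of the fibers. It cannot be dropped.

\begin{remark}\label{rem:closed}
Let $S=\{(0,0)\}\cup\{(a,1):a\ne0\}\subseteq\mathbb R\times[0,1]$, which is semialgebraic over $\mathbb Q$ but not closed. Then $\mathrm{Sel}_S$, the test for zero, has no continuous reduction $H,K$ to any $\mathrm{AoUC}^k$. Otherwise let $p$ be the zero sequence and $p_l$ the name of $2^{-l}$ that has $l$ zeros followed by the constant $2^{-l}$. Let $q_l$ name a solution $z_l\in[0,1]^k$ of $K(p_l)$, with $j$-th entries in the finite set $[0,1]\cap2^{-j}\mathbb Z$. Along a subsequence, $z_l\to z$ and $q_l$ converges entrywise to a name $q$ of $z$. If a coordinate of $z$ lay in an interval listed by $K(p)$, then for large $l$ this interval would be listed by $K(p_l)$ and contain the same coordinate of $z_l$, which is impossible. So $z$ solves $K(p)$, and $H\langle p_l,q_l\rangle\to H\langle p,q\rangle$ entrywise. But the former sequences name $1$ and the latter names $0$, so their entries with index $2$ differ.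
\end{remark}

\section{Roots, systems and equilibria}\label{sec:roots}

\begin{proof}[Proof of Theorem~\ref{thm:root}]
\emph{Upper bound.} Read $n$ and the list of monomials $X^{\alpha_1},\dots,X^{\alpha_N}$ from the input and let
\[
S=\Bigl\{(a,x)\in\mathbb R^N\times[0,1]^n:\ \sum_{i=1}^Na_ix^{\alpha_i}=0\Bigr\}.
\]
This set is closed and semialgebraic over $\mathbb Q$, and its defining formula is computed from the list. The promise on the polynomial says $a\in D$, and $S(a)$ is the set of its roots in $[0,1]^n$. The uniform reduction of Theorem~\ref{thm:sel} finds a point of $S(a)$ with $N$ parallel instances, and $N$ is computed from the input, as $\mathrm{AoUC}^*$ requires. The exact degree is never needed.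

\emph{Lower bound.} We reverse Section~\ref{sub:linear} and turn each instance into a linear equation. Let $A_1,\dots,A_k$ be given. For $k=0$ there is nothing to find, and we query the zero polynomial in one variable. Let $k\ge1$. Put $a_i=2^{-s}$ if $s$ is the first stage at which an interval meeting $[0,1]$ is listed for $A_i$, and $a_i=0$ if there is no such stage. Put $b_i=a_iz_i$ if $A_i=\{z_i\}$, and $b_i=0$ if $A_i=[0,1]$. Names of $a_i$ and $b_i$ are computable from the input. As long as no such interval has been listed by stage $j$, we know $0\le b_i\le a_i\le2^{-j}$ and output $0$ as $j$-th approximation. Once it is listed, $a_i$ is known and $A_i$ is a singleton. Then $z_i$ is computed to precision $2^{-j}$ by searching for a rational open interval of length $2^{-j}$ whose complement in $[0,1]$ is covered by finitely many listed intervals; the search succeeds by compactness. The coefficients $a_i^2$, $-2a_ib_i$ and $\sum_ib_i^2$ of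
\[
\sum_{i=1}^k(a_iX_i-b_i)^2
\]
are thus computable. A point $x\in[0,1]^k$ is a root if and only if $a_ix_i=b_i$ for all $i$. For full $A_i$ this equation is $0=0$, and for $A_i=\{z_i\}$ it says $x_i=z_i$ because $a_i>0$. So the roots in $[0,1]^k$ form the nonempty set $A_1\times\dots\times A_k$, and any of them solves the given instances.
\end{proof}

Together with the known separation in \eqref{eq:known}, Theorem~\ref{thm:root} gives $\mathrm{BMRoot}<_{\mathrm W}\mathrm{AoUC}^\diamond$. Theorem~\ref{thm:sel} applies to other problems in the same way.

\begin{corollary}\label{cor:nash}
The following problems are Weihrauch reducible to $\mathrm{AoUC}^*$.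
\begin{itemize}
\item[(i)] Given a finite system of real polynomial equations and non-strict inequalities that has a solution in $[0,1]^n$, find a solution in $[0,1]^n$.
\item[(ii)] Given a finite multiplayer game in strategic form with real payoffs, find a Nash equilibrium.
\end{itemize}
\end{corollary}

\begin{proof}
(i) Let $a\in\mathbb R^N$ collect all listed coefficients. The pairs $(a,x)$ with $x$ a solution in $[0,1]^n$ are defined by equations and non-strict inequalities between polynomials in $(a,x)$ with integer coefficients, so they form a closed set that is semialgebraic over $\mathbb Q$. Apply Theorem~\ref{thm:sel} uniformly.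

(ii) Let $\Gamma_1,\dots,\Gamma_r$ be the finite sets of pure strategies of the $r$ players, $\Gamma=\prod_i\Gamma_i$, and let $a_{i,\sigma}$ be the payoff of player $i$ at $\sigma\in\Gamma$. A Nash equilibrium is a vector $x=(x_{i,\tau})_{i\le r,\ \tau\in\Gamma_i}$ with entries in $[0,1]$ such that $\sum_{\tau\in\Gamma_i}x_{i,\tau}=1$ for all $i$ and no player gains by switching to a pure strategy:
\[
\sum_{\sigma\in\Gamma}a_{i,\sigma}\prod_{l}x_{l,\sigma_l}\ \ge\ \sum_{\sigma\in\Gamma,\ \sigma_i=\tau}a_{i,\sigma}\prod_{l\ne i}x_{l,\sigma_l}\qquad(i\le r,\ \tau\in\Gamma_i).
\]
This is a system as in (i), and it has a solution by Nash's existence theorem.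
\end{proof}

\section{$N$ parameters may need $N$ instances}\label{sec:sharp}

For $N\ge1$ consider $N$ independent sign decisions, each of which may go either way at zero:
\[
S_N=\bigl\{(a,x)\in\mathbb R^N\times[0,1]^N:\ \text{for all }i,\ (x_i=0\wedge a_i\le0)\vee(x_i=1\wedge a_i\ge0)\bigr\}.
\]
The set $S_N$ is a finite union of closed sets given by rational linear conditions, so it is closed and semialgebraic over $\mathbb Q$, and $D=\mathbb R^N$. Its filtration has full length: $F_i$ is the set of $a$ with at least $i$ zero coordinates, for $0\le i\le N$. To see this by induction, let $a\in F_i$. If $a$ has exactly $i$ zeros, then nearby points of $F_i$ have the same zeros and signs, hence the same fiber. If $a$ has more than $i$ zeros, then making one zero coordinate $a_t$ slightly positive keeps us in $F_i$ and removes all points of the fiber with $x_t=0$. So $\Delta_i$ is the closed set of points with at least $i+1$ zeros.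

The lower bound is an adversary argument. Each time a zero coordinate of $a$ is moved to the side on which the reduction's output is wrong, the reduction can save itself only by collapsing a further instance.

Suppose that continuous $H,K$ satisfy $(*)$ for $\mathrm{Sel}_{S_N}$ and $\mathrm{AoUC}^{N-1}$. For a name $p=\langle p_1,\dots,p_N\rangle$ of a point of $\mathbb R^N$ let $A_1(p),\dots,A_{N-1}(p)$ be the sets named by $K(p)$, let $J(p)$ be the set of $t$ for which $A_t(p)$ is a singleton, and let $\gamma(p)=|J(p)|\le N-1$. Two tuples of names \emph{agree up to $l$} if in each component the entries with index less than $l$ coincide.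

\begin{lemma}\label{lem:step}
Let $p$ be a name of a point of $\mathbb R^N$ whose component $p_i$ is the zero sequence. There is a name $p'$ of a point of $\mathbb R^N$ that differs from $p$ only in component $i$ and satisfies $\gamma(p')>\gamma(p)$.
\end{lemma}

\begin{proof}
\emph{The output is fixed by a prefix.} Choose $z_t\in A_t(p)$ for all $t$ and a name $q=\langle q_1,\dots,q_{N-1}\rangle$ of $z$ with $|q_{t,j}-z_t|\le2^{-j-1}$. The spare precision will let us reuse a prefix of $q$ for nearby points. By $(*)$, $H\langle p,q\rangle$ names a point $y\in\{0,1\}^N$. Let $\theta$ be the entry with index $2$ in the name of $y_i$, so $|\theta-y_i|\le1/4$. By continuity of $H$ there is $l$ such that, whenever $\langle p',q'\rangle$ is in the domain of $H$ and agrees with $\langle p,q\rangle$ up to $l$, the output has the same entry $\theta$. If this output names a point $y'\in\{0,1\}^N$, then $|y'_i-y_i|\le1/2$, so $y'_i=y_i$.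

\emph{Singletons persist.} Let $t\in J(p)$, so $A_t(p)=\{z_t\}$. The compact set $[0,1]\setminus(z_t-2^{-l-2},z_t+2^{-l-2})$ is nonempty, since the removed interval has length at most $1/2$, and finitely many intervals listed in $K(p)$ cover it. By continuity of $K$ there is $l'\ge l$ such that, for every name $p'$ of a point of $\mathbb R^N$ that agrees with $p$ up to $l'$, the sequence $K(p')$ lists these intervals too, for all $t\in J(p)$. Then $A_t(p')\ne[0,1]$, so $A_t(p')=\{z'_t\}$ with $|z'_t-z_t|<2^{-l-2}$. In particular $J(p)\subseteq J(p')$.

\emph{The move.} Let $a'_i=-2^{-l'}$ if $y_i=1$ and $a'_i=2^{-l'}$ if $y_i=0$. Let $p'_i$ have the entry $0$ at all indices $j\le l'$ and $a'_i$ afterward; this is a name of $a'_i$ because $|a'_i|\le2^{-j}$ for $j\le l'$. Let $p'$ be $p$ with $p_i$ replaced by $p'_i$. It agrees with $p$ up to $l'$, and no solution of the instance named by $p'$ has $i$-th coordinate $y_i$.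

Suppose $\gamma(p')=\gamma(p)$, so that $J(p')=J(p)$. We build an answer $q'$ to $K(p')$. For $t\notin J(p)$ let $q'_t=q_t$, which names a point of $A_t(p')=[0,1]$. For $t\in J(p)$ let $q'_t$ have the entries of $q_t$ at indices $j<l$ and those of some name of $z'_t$ at indices $j\ge l$. This is a name of $z'_t$, since $|q_{t,j}-z'_t|\le2^{-j-1}+2^{-l-2}\le2^{-j}$ for $j<l$. By $(*)$, $H\langle p',q'\rangle$ names a solution $y'\in\{0,1\}^N$ of the instance named by $p'$. As $\langle p',q'\rangle$ agrees with $\langle p,q\rangle$ up to $l$, we get $y'_i=y_i$, a contradiction. Hence $\gamma(p')>\gamma(p)$.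
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Start with the name all of whose components are zero sequences and apply Lemma~\ref{lem:step} to the components $1,\dots,N$ in turn. Each application leaves the later components equal to the zero sequence and increases $\gamma$. The final name has $\gamma\ge N$, which contradicts $\gamma\le N-1$. So there is no continuous reduction of $\mathrm{Sel}_{S_N}$ to $\mathrm{AoUC}^{N-1}$, and a fortiori no computable one. By Theorem~\ref{thm:sel}, $\mathrm{Sel}_{S_N}\le_{\mathrm W}\mathrm{AoUC}^N$, so $\mathrm{AoUC}^N\le_{\mathrm W}\mathrm{AoUC}^{N-1}$ would give $\mathrm{Sel}_{S_N}\le_{\mathrm W}\mathrm{AoUC}^{N-1}$ by transitivity.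
\end{proof}

The bound in Theorem~\ref{thm:sel} is thus optimal for every $N$ within the class of closed families that are semialgebraic over $\mathbb Q$. We do not claim that the bound $N$ in Theorem~\ref{thm:root} is optimal for each list of monomials: for the list $X,1$ we have $N=2$, and Section~\ref{sub:linear} uses one instance.

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{roots}
\emph{Finding Roots of Polynomials},
\texttt{http://cid.uni-trier.de/additional\_media/CCC-2020/CCC\_2020\_paper\_13.pdf}.

\end{thebibliography}
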